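\title{Extending quasisymmetric maps from connected subsets of Euclidean space}

\begin{abstract}
We prove that every quasisymmetric homeomorphism between connected subsets of $\mathbb{R}^n$ extends to a quasisymmetric homeomorphism of $\mathbb{R}^N$ for every $N\ge 2n$ with $N>n$. More generally, a bijection between nonempty sets $A\subset\mathbb{R}^n$ and $B\subset\mathbb{R}^m$ extends to a quasisymmetric homeomorphism of some Euclidean space if and only if it is quasisymmetric with a power-type distortion function, and then every dimension $N\ge n+m$ will do. The proof is a quasiconformal version of Klee's trick. Two triangular homeomorphisms carry $A$ and $B$ to the graph of the map. In general neither is quasiconformal, but their distortions cancel in the composition of one with the inverse of the other.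
\end{abstract}

\section{The extension problem}\label{sec:intro}

Let $X$ and $Y$ be metric spaces, with distances written $|x-y|$. A topological embedding $f\colon X\to Y$ (a homeomorphism onto its image) is \emph{quasisymmetric} if there is a homeomorphism $\eta\colon[0,\infty)\to[0,\infty)$ such that for all $a,b,x\in X$ and all $t>0$,
\begin{equation}\label{eq:qs}
|x-a|\le t\,|x-b| \implies |f(x)-f(a)|\le \eta(t)\,|f(x)-f(b)|.
\end{equation}
A \emph{quasisymmetric homeomorphism} is a quasisymmetric embedding with $f(X)=Y$. Condition \eqref{eq:qs} controls ratios of distances from a common point, and says nothing about the distances themselves. A similarity satisfies it with $\eta(t)=t$, whatever its ratio, and a $C$-bi-Lipschitz map satisfies it with $\eta(t)=C^2t$. A general quasisymmetric map may stretch by factors that vary without bound from place to place and from scale to scale; the map $p\mapsto|p|^{\beta-1}p$ of Example~\ref{ex:radial} is typical.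

Throughout, $\mathbb{R}^n$ is regarded as the subspace $\mathbb{R}^n\times\{0\}$ of $\mathbb{R}^N$ for $N\ge n$. When is a quasisymmetric homeomorphism between subsets of $\mathbb{R}^n$ the restriction of a quasisymmetric homeomorphism of a whole Euclidean space? Two obstructions are easy to exhibit.

The first is topological, and it is the reason for allowing extra dimensions. Let $S$ be the unit circle in $\mathbb{R}^2$, let $A=S\cup([\frac12,1]\times\{0\})$ and $B=S\cup([1,\frac32]\times\{0\})$, and let $f$ be the identity on $S$ and $f(1-t,0)=(1+t,0)$ on the segment. The points $(1\pm t,0)$ are at distance $2t$ from each other and at distance at least $t$ from every point of $S$, so $f$ is $3$-bi-Lipschitz. A homeomorphism of the plane that fixes $S$ maps the open unit disk, the only component of $\mathbb{R}^2\setminus S$ with compact closure, onto itself, so it cannot extend $f$. Obstructions of this kind disappear in higher dimension: by Klee's trick, recalled in Section~\ref{sec:klee}, homeomorphisms and bi-Lipschitz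 homeomorphisms between closed subsets of $\mathbb{R}^n$ extend to maps of the same class on $\mathbb{R}^{2n}$.

The second obstruction is metric, and extra dimensions do not remove it. It is known that the map
\begin{equation}\label{eq:log}
f_0(x)=-(\log x)^{-1},\qquad f_0(0)=0,
\end{equation}
is a quasisymmetric homeomorphism between the compact, disconnected sets $A_0=\{0,e^{-j!}:j=2,3,\dots\}$ and $B_0=\{0,(j!)^{-1}:j=2,3,\dots\}$ in $\mathbb{R}$, and that it cannot be extended to a quasisymmetric self-homeomorphism of any Euclidean space. The set $A_0$ has ever larger gaps, since the ratios of its consecutive points tend to $0$. Connected sets have no gaps, and this leads to the following question, posed in \cite{LAMS}.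

\begin{quote}
\emph{Let $A,B\subset\mathbb{R}^n$ be connected and let $f\colon A\to B$ be a quasisymmetric homeomorphism. Must there exist $N>n$ and a quasisymmetric homeomorphism $F\colon\mathbb{R}^N\to\mathbb{R}^N$ with $F|_A=f$?}
\end{quote}

The answer is yes.

\begin{theorem}\label{thm:connected}
If $A,B\subset\mathbb{R}^n$ are connected and $f\colon A\to B$ is a quasisymmetric homeomorphism, then for every $N\ge 2n$ with $N>n$ there is a quasisymmetric homeomorphism $F$ of $\mathbb{R}^N$ onto itself with $F|_A=f$.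
\end{theorem}

Connectedness enters only through the shape of $\eta$. For $0<\alpha\le1$ and $t>0$ put
\[
\Lambda(t)=\max(t^{\alpha},t^{1/\alpha}),\qquad \lambda(t)=\min(t^{\alpha},t^{1/\alpha});
\]
the exponent $\alpha$ is suppressed from the notation.

\begin{definition}\label{def:power}
A bijection $f\colon A\to B$ between subsets of Euclidean spaces is \emph{power-quasisymmetric} if there are $C_0\ge1$ and $\alpha\in(0,1]$ such that for all $x,a,b\in A$ and $t>0$,
\[
|x-a|\le t\,|x-b|\implies |f(x)-f(a)|\le C_0\,\Lambda(t)\,|f(x)-f(b)|.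
\]
\end{definition}

This is \eqref{eq:qs} with $\eta=C_0\Lambda$. Continuity is not assumed; it follows (Lemma~\ref{lem:closure}).

\begin{proposition}\label{prop:power}
Let $A$ and $B$ be subsets of Euclidean spaces, with $A$ connected. Then every quasisymmetric homeomorphism $f\colon A\to B$ is power-quasisymmetric.
\end{proposition}

Applied to $\mathbb{R}^N$ itself, Proposition~\ref{prop:power} shows that every extendable map is power-quasisymmetric. This explains the example \eqref{eq:log}. A power-quasisymmetric map is H\"older at each point $x$, since for fixed $b\ne x$ and $|x-a|\le|x-b|$ we have $|f(x)-f(a)|\le C_0(|x-a|/|x-b|)^\alpha|f(x)-f(b)|$. The map $f_0$ is not H\"older at $0$, because $(j!)^{-1}\le Ce^{-\alpha j!}$ fails for large $j$. The main theorem says that there is no other obstruction, for arbitrary sets.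

\begin{theorem}\label{thm:main}
Let $n,m\ge1$, let $A\subset\mathbb{R}^n$ and $B\subset\mathbb{R}^m$ be nonempty, and let $f\colon A\to B$ be a bijection. The following are equivalent:
\begin{enumerate}
\item[(1)] for some $N\ge\max(n,m)$ there is a quasisymmetric homeomorphism $F\colon\mathbb{R}^N\to\mathbb{R}^N$ with $F(a,0)=(f(a),0)$ for $a\in A$;
\item[(2)] $f$ is power-quasisymmetric;
\item[(3)] such an $F$ exists for every $N\ge n+m$, and it can be chosen to be a $C^1$ diffeomorphism from $\mathbb{R}^N\setminus(\bar A\times 0)$ onto its image.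
\end{enumerate}
\end{theorem}

Section~\ref{sec:klee} shows the idea of the construction in two cases that can be computed by hand. Section~\ref{sec:power} proves Proposition~\ref{prop:power} and reduces both theorems to one extension statement, Proposition~\ref{prop:key}, which is proved in Sections~\ref{sec:scale}--\ref{sec:compose}.

\section{Klee's trick and how to correct it}\label{sec:klee}

\subsection*{A local criterion for quasisymmetry}
Condition \eqref{eq:qs} involves all triples of points, but for self-homeomorphisms of $\mathbb{R}^N$ it can be verified infinitesimally. For a homeomorphism $F$ between domains of $\mathbb{R}^N$, the \emph{dilatation} at $p$ is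
\[
H_F(p)=\limsup_{r\to0}\frac{\max_{|p'-p|=r}|F(p')-F(p)|}{\min_{|p'-p|=r}|F(p')-F(p)|}.
\]
A quasisymmetric $F$ has $H_F\le\eta(1)$, by \eqref{eq:qs} with $t=1$. If $F$ is differentiable at $p$ with invertible derivative $T$, then the numerator is $r(\|T\|+o(1))$ and the denominator is $r(\|T^{-1}\|^{-1}+o(1))$, so
\begin{equation}\label{eq:dil}
H_F(p)=\|DF(p)\|\,\|DF(p)^{-1}\|.
\end{equation}
We use two standard theorems. By Gehring's theorem on the metric definition of quasiconformality \cite[Theorem~34.1]{Vai1}, a homeomorphism between domains of $\mathbb{R}^N$, $N\ge2$, with bounded $H_F$ is quasiconformal. And a quasiconformal homeomorphism of $\mathbb{R}^N$ onto itself, $N\ge2$, is quasisymmetric \cite{Vai2}; see also \cite{HK}. Only their combination is needed.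

\begin{theorem}\label{thm:criterion}
Let $N\ge2$ and let $F$ be a homeomorphism of $\mathbb{R}^N$ onto itself with $\sup_{p\in\mathbb{R}^N}H_F(p)<\infty$. Then $F$ is quasisymmetric.
\end{theorem}

The hypothesis $N\ge2$ cannot be dropped: $F(x)=x+e^x$ has $H_F\equiv1$ on $\mathbb{R}$, while $|F(x)-F(2x)|/|F(x)-F(0)|\to\infty$ as $x\to\infty$. The bound is required at every point, so we shall have to treat the points of $A$, where the extension need not be differentiable, by a separate argument.

\subsection*{The trick}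
Let $A\subset\mathbb{R}^n$ and $B\subset\mathbb{R}^m$ be closed and let $f\colon A\to B$ be a homeomorphism. Place $A$ and $B$ in different factors of $\mathbb{R}^n\times\mathbb{R}^m$, as $A\times0$ and $0\times B$, and let $\Gamma=\{(a,f(a)):a\in A\}$ be the graph. By Tietze's theorem $f$ and $f^{-1}$ have continuous extensions $\varphi\colon\mathbb{R}^n\to\mathbb{R}^m$ and $\psi\colon\mathbb{R}^m\to\mathbb{R}^n$. The shears
\[
K_A(x,y)=(x,\,y+\varphi(x)),\qquad K_B(x,y)=(x+\psi(y),\,y)
\]
are homeomorphisms, inverted by changing the sign, and $K_A(a,0)=(a,f(a))=K_B(0,f(a))$. Hence $K_B^{-1}\circ K_A$ sends $(a,0)$ to $(0,f(a))$. If $f$ is $C$-bi-Lipschitz, the formula $\varphi_i(x)=\inf_{a\in A}(f_i(a)+C|x-a|)$ and its analogue for $f^{-1}$ give Lipschitz extensions, and $K_B^{-1}\circ K_A$ is bi-Lipschitz.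

For quasisymmetric maps the trick must be insensitive to the amount of stretching, and it is not.

\begin{example}[constant stretch]\label{ex:linear}
Let $n=m=1$, $A=B=\mathbb{R}$ and $f(x)=\kappa x$ with $\kappa>0$, so that $\eta(t)=t$ for every $\kappa$. Then $K_B^{-1}K_A(x,y)=(-y/\kappa,\;y+\kappa x)$. This linear map sends $(1,0)$ to $(0,\kappa)$ and $(1,-\kappa)$ to $(1,0)$, so its dilatation is at least $\kappa\sqrt{1+\kappa^2}$. The remedy is to stretch the fibers as well. Put
\[
\Phi_A(x,y)=(x,\;\kappa x+\tau y),\qquad \Phi_B(x',y')=(\kappa^{-1}y'+\tau^*x',\;y'),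
\]
with $\tau=\kappa$, the stretch factor of $f$, and $\tau^*=\kappa^{-1}$, the stretch factor of $f^{-1}$. As matrices,
\[
\Phi_A=\begin{pmatrix}1&0\\0&\tau\end{pmatrix}\begin{pmatrix}1&0\\1&1\end{pmatrix},\qquad
\Phi_B=\begin{pmatrix}\tau^*&0\\0&1\end{pmatrix}\begin{pmatrix}1&1\\0&1\end{pmatrix},
\]
and therefore
\[
\Phi_B^{-1}\Phi_A=\begin{pmatrix}1&-1\\0&1\end{pmatrix}\begin{pmatrix}1/\tau^*&0\\0&\tau\end{pmatrix}\begin{pmatrix}1&0\\1&1\end{pmatrix}=\kappa\begin{pmatrix}0&-1\\1&1\end{pmatrix}.
\]
Each of $\Phi_A$, $\Phi_B$ is badly distorted when $\kappa$ is large, but the two diagonal factors meet in the middle, and their product is a scalar matrix because $\tau\tau^*=1$. The dilatation of the composition does not depend on $\kappa$.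
\end{example}

\begin{example}[stretch depending on the scale]\label{ex:radial}
Let $A=\{0\}\subset\mathbb{R}^n$ and $B=\{0\}\subset\mathbb{R}^m$, fix $\beta>0$, and ask for an extension that turns the distance $r$ from the origin into $r^\beta$. The stretch factor at distance $r$ is then $r^{\beta}/r$, and for the inverse map at distance $R$ it is $R^{1/\beta}/R$. No shear is needed. For $p=(x,y)\ne0$ and $q=(x',y')\ne0$ put
\[
\Phi_A(p)=(x,\;|p|^{\beta-1}y),\qquad \Phi_B(q)=(|q|^{1/\beta-1}x',\;y'),
\]
and let both maps fix the origin. On the fiber $y'=\mathrm{const}$ the map $\Phi_B$ is radial with profile $h(\rho)=\rho\,(\rho^2+|y'|^2)^{(1/\beta-1)/2}$, and $\rho\,h'(\rho)/h(\rho)=(|y'|^2+\rho^2/\beta)/(|y'|^2+\rho^2)>0$, so $\Phi_B$ is injective. If $q=|p|^{\beta-1}p$, then $|q|=|p|^\beta$ and $|q|^{1/\beta-1}=|p|^{1-\beta}$, so $\Phi_B(q)=(x,|p|^{\beta-1}y)=\Phi_A(p)$. Thus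
\[
F(p)=\Phi_B^{-1}\Phi_A(p)=|p|^{\beta-1}p .
\]
At $(x,0)$ the derivative of $\Phi_A$ is block diagonal with blocks $I_n$ and $|x|^{\beta-1}I_m$, so $H_{\Phi_A}$ is unbounded when $\beta\ne1$. The derivative $DF(p)$ is symmetric with eigenvalues $\beta|p|^{\beta-1}$ on $p$ and $|p|^{\beta-1}$ on $p^\perp$, so $H_F=\max(\beta,1/\beta)$ off the origin, and $H_F(0)=1$. By Theorem~\ref{thm:criterion}, $F$ is quasisymmetric. Again the factors $\tau(p)=|p|^{\beta-1}$ and $\tau^*(q)=|q|^{1/\beta-1}$ satisfy $\tau(p)\,\tau^*(F(p))=1$.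
\end{example}

The general construction combines the shear of the first example with the varying stretch of the second. Suppose that $\sigma(a,r)$ measures the length to which $f$ takes the scale $r$ at the point $a\in A$; in the examples it is $\kappa r$ and $r^\beta$. We want $\Phi_A$ to stretch the vertical fibers by $\tau\approx\sigma(a,r)/r$ at distance $r$ from the nearest point $(a,0)$ of $A\times0$. Then $\Phi_A$ takes the sphere of radius $r$ about $(a,0)$ roughly to the boundary of a box of width $r$ and height $R=\sigma(a,r)$ about $(a,f(a))$. If the scale function used for $f^{-1}$ is the inverse function of $\sigma(a,\cdot)$, then $\Phi_B$ takes the sphere of radius $R$ about $(0,f(a))$ roughly to the boundary of the same box (Figure~\ref{fig:box}), and $\tau^*\approx r/R$.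

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw[gray] (-0.4,0)--(2.9,0); \draw[gray] (0,-0.7)--(0,3.1);
\draw[very thick] (0.4,0)--(2.4,0); \draw (1.4,0) circle (0.4); \fill (1.4,0) circle (1.5pt);
\node at (2.4,-0.4) {$A\times 0$};
\draw[->] (3.0,1.5)--node[above]{$\Phi_A$}(4.2,1.5);
\begin{scope}[xshift=5cm]
\draw[gray] (-0.4,0)--(2.9,0); \draw[gray] (0,-0.7)--(0,3.1);
\draw[very thick] plot[smooth] coordinates {(0.4,0.2) (0.9,0.7) (1.4,1.5) (1.9,2.4) (2.4,2.8)};
\draw (1.0,0.7) rectangle (1.8,2.3); \fill (1.4,1.5) circle (1.5pt);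
\node at (2.7,2.9) {$\Gamma$};
\end{scope}
\draw[->] (9.4,1.5)--node[above]{$\Phi_B$}(8.2,1.5);
\begin{scope}[xshift=10.7cm]
\draw[gray] (-1,0)--(2,0); \draw[gray] (0,-0.7)--(0,3.1);
\draw[very thick] (0,0.2)--(0,2.8); \draw (0,1.5) circle (0.8); \fill (0,1.5) circle (1.5pt);
\node at (0.9,2.8) {$0\times B$};
\end{scope}
\end{tikzpicture}
\caption{The maps $\Phi_A$ and $\Phi_B$ carry $A\times0$ and $0\times B$ to the graph $\Gamma$ of $f$. Up to bounded factors, the sphere of radius $r$ about $(a,0)$ and the sphere of radius $R=\sigma(a,r)$ about $(0,f(a))$ go to the boundary of the same box, of width $r$ and height $R$, about $(a,f(a))$.}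
\label{fig:box}
\end{figure}

\section{Power quasisymmetry and the reduction}\label{sec:power}

For $t\le1$ we have $\Lambda(t)=t^\alpha$ and $\lambda(t)=t^{1/\alpha}$; for $t\ge1$ the exponents are interchanged. Hence $\Lambda$ and $\lambda$ are increasing homeomorphisms of $(0,\infty)$, inverse to each other, with $\lambda(t)=1/\Lambda(1/t)$. Moreover
\begin{equation}\label{eq:mult}
\Lambda(st)\le\Lambda(s)\Lambda(t),\qquad \lambda(s)\lambda(t)\le\lambda(st)\le\lambda(s)\Lambda(t).
\end{equation}
The first two inequalities hold because both $(st)^\alpha$ and $(st)^{1/\alpha}$ lie between $\lambda(s)\lambda(t)$ and $\Lambda(s)\Lambda(t)$. The third follows from the second: $\lambda(s)\ge\lambda(st)\lambda(1/t)=\lambda(st)/\Lambda(t)$.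

\begin{proof}[Proof of Proposition~\ref{prop:power}]
The idea is to apply \eqref{eq:qs} with one fixed value of $t$ along a chain of points whose distances from $x$ form a geometric progression. We may assume that $A$ has at least two points. Taking $a=b\ne x$ in \eqref{eq:qs} gives $\eta(1)\ge1$. If $x=a$ the required inequality is trivial, and $x=b$ forces $x=a$. Since $\Lambda$ is increasing, it suffices to take $x\ne a$, $x\ne b$ and $t=|x-a|/|x-b|$. The continuous function $|x-\cdot|$ on the connected set $A$ takes all values in $[0,\max(|x-a|,|x-b|)]$; this is the only use of connectedness.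

\emph{Case $t<1$.} Fix $q\in(0,1)$ with $\eta(q)\le\frac12$ and let $\beta=\log2/\log(1/q)$, so that $q^\beta=\frac12$. Let $b_0=b$ and choose $b_i\in A$ with $|x-b_i|=q^i|x-b|$. Then $|f(x)-f(b_i)|\le\frac12|f(x)-f(b_{i-1})|$, hence $|f(x)-f(b_i)|\le2^{-i}|f(x)-f(b)|$. Let $k\ge0$ satisfy $q^{k+1}<t\le q^k$. Then $|x-a|\le|x-b_k|$ and $2^{-k}=2(q^{k+1})^\beta<2t^\beta$, so
\[
|f(x)-f(a)|\le\eta(1)|f(x)-f(b_k)|\le2\eta(1)\,t^\beta|f(x)-f(b)|.
\]

\emph{Case $t\ge1$.} Let $2^k\le t<2^{k+1}$, put $a_0=b$, and choose $a_i\in A$ with $|x-a_i|=2^i|x-b|$ for $1\le i\le k$. Each step multiplies the distance from $f(x)$ by at most $\eta(2)$, and $|x-a|\le2|x-a_k|$. Since $\eta(2)\ge\eta(1)\ge1$, we have $\eta(2)^k=(2^k)^{\log_2\eta(2)}\le t^{\log_2\eta(2)}$, so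
\[
|f(x)-f(a)|\le\eta(2)^{k+1}|f(x)-f(b)|\le\eta(2)\,t^{\log_2\eta(2)}|f(x)-f(b)|.
\]

Take $\alpha=\min\{1,\beta,1/\max(1,\log_2\eta(2))\}$ and $C_0=\max(2\eta(1),\eta(2))$. Then $t^\beta\le t^\alpha$ for $t<1$ and $t^{\log_2\eta(2)}\le t^{1/\alpha}$ for $t\ge1$.
\end{proof}

The construction uses nearest points of $A$ and of $B$, so we pass to closures.

\begin{lemma}\label{lem:closure}
Let $f\colon A\to B$ be power-quasisymmetric with constants $C_0,\alpha$. Then $f^{-1}$ is power-quasisymmetric, and $f$ extends to a homeomorphism $\bar f\colon\bar A\to\bar B$ that is power-quasisymmetric with the same constants.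
\end{lemma}

\begin{proof}
We may assume that $A$ has at least two points.

\emph{The inverse.} Suppose $|f(x)-f(a)|\le t|f(x)-f(b)|$. If $x=a$ there is nothing to prove, and $x=b$ forces $x=a$ by injectivity. Otherwise put $u=|x-a|/|x-b|$. Since $|x-b|=u^{-1}|x-a|$,
\[
|f(x)-f(b)|\le C_0\Lambda(1/u)|f(x)-f(a)|\le C_0\Lambda(1/u)\,t\,|f(x)-f(b)|.
\]
So $\lambda(u)=1/\Lambda(1/u)\le C_0t$, and $u\le\Lambda(C_0t)\le\Lambda(C_0)\Lambda(t)$.

\emph{The extension.} Put $\eta=C_0\Lambda$, $\eta(0)=0$. Let $x_i\in A$ converge to $\bar x\in\bar A$. Pick $b\in A\setminus\{\bar x\}$ and $b'\in A\setminus\{b\}$. The sequence $|f(b)-f(x_i)|\le\eta(|b-x_i|/|b-b'|)\,|f(b)-f(b')|$ is bounded, and $|x_i-b|$ is bounded below for large $i$. Hence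
\[
|f(x_i)-f(x_j)|\le\eta\bigl(|x_i-x_j|/|x_i-b|\bigr)\,|f(x_i)-f(b)|\to0\qquad(i,j\to\infty).
\]
So $f(x_i)$ converges to a point of $\bar B$. Interleaving two sequences shows that the limit $\bar f(\bar x)$ depends only on $\bar x$, and constant sequences show that $\bar f=f$ on $A$.

Let $x,a,b\in\bar A$ with $|x-a|\le t|x-b|$. If $x=b$ then $x=a$ and the inequality is trivial. If $x\ne b$, approximate by triples $x_i,a_i,b_i\in A$ with $x_i\ne b_i$ and put $t_i=\max(t,|x_i-a_i|/|x_i-b_i|)\to t$. Passing to the limit in the inequality for $f$ gives $|\bar f(x)-\bar f(a)|\le\eta(t)|\bar f(x)-\bar f(b)|$. With $x$ and $b\ne x$ fixed and $a\to x$, this shows that $\bar f$ is continuous. The same argument extends $f^{-1}$ continuously to $\bar B$. The two compositions of the extensions are continuous and equal the identity on the dense sets $A$ and $B$, so the extensions are mutually inverse.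
\end{proof}

The rest of the paper proves the following statement.

\begin{proposition}\label{prop:key}
Let $n,m\ge1$, let $A\subset\mathbb{R}^n$ and $B\subset\mathbb{R}^m$ be closed sets with at least two points, and let $f\colon A\to B$ be power-quasisymmetric. Then there is a quasisymmetric homeomorphism $F$ of $\mathbb{R}^n\times\mathbb{R}^m$ with $F(a,0)=(0,f(a))$ for all $a\in A$, which is a $C^1$ diffeomorphism from the complement of $A\times0$ onto the complement of $0\times B$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Proposition~\ref{prop:key}]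
(1)$\Rightarrow$(2). Since $\mathbb{R}^N$ is connected, $F$ is power-quasisymmetric by Proposition~\ref{prop:power}, and so is its restriction $f$.

(2)$\Rightarrow$(3). If $A$ is a single point, take a translation. Otherwise let $N\ge n+m$, put $m'=N-n\ge m$, and regard $B$ as a subset of $\mathbb{R}^{m'}$. Apply Proposition~\ref{prop:key} to the map $\bar f\colon\bar A\to\bar B$ of Lemma~\ref{lem:closure} in $\mathbb{R}^n\times\mathbb{R}^{m'}$, and follow the resulting map by the permutation of coordinates $(x,y)\mapsto(y,x)$, an isometry of $\mathbb{R}^N$ that sends $(0,f(a))$ to $(f(a),0)$.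

(3)$\Rightarrow$(1). Take $N=n+m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:connected}]
If $A=\emptyset$ or $n=0$, take the identity. Otherwise $f$ is power-quasisymmetric by Proposition~\ref{prop:power}, and Theorem~\ref{thm:main} with $m=n$ applies for every $N\ge2n>n$.
\end{proof}

\section{Scale functions}\label{sec:scale}

We need the function $\sigma(a,r)$ of Section~\ref{sec:klee}. The first candidate, $\sup\{|f(a)-f(b)|:b\in A,\ |a-b|\le r\}$, has no inverse in $r$: it is constant for $r\ge\operatorname{diam}A$ when $A$ is bounded, even if $A$ is connected, and it vanishes for small $r$ at an isolated point. We list the properties that are wanted and then construct a function that has them.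

\begin{definition}\label{def:scale}
Let $A\subset\mathbb{R}^n$ be nonempty and $f\colon A\to\mathbb{R}^m$. A \emph{scale function} for $f$, with constants $\alpha\in(0,1]$ and $K\ge1$, is a function $\sigma\colon A\times(0,\infty)\to(0,\infty)$ such that for all $a,a'\in A$ and $r,t>0$:
\begin{enumerate}
\item[(S1)] $\lambda(t)\,\sigma(a,r)\le\sigma(a,tr)\le\Lambda(t)\,\sigma(a,r)$;
\item[(S2)] if $|a-a'|\le r$, then $\sigma(a',r)\le K\sigma(a,r)$;
\item[(S3)] if $a\ne a'$, then $K^{-1}\sigma(a,|a-a'|)\le|f(a)-f(a')|\le K\sigma(a,|a-a'|)$.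
\end{enumerate}
\end{definition}

Thus $\sigma$ grows at least and at most like a power, it does not distinguish points closer than the scale, and it agrees with $f$ at the scales that occur in $A$. A bijection with a scale function is power-quasisymmetric: if $0<|x-a|\le t|x-b|$, then $|f(x)-f(a)|\le K\sigma(x,|x-a|)\le K\Lambda(t)\sigma(x,|x-b|)\le K^2\Lambda(t)|f(x)-f(b)|$, by (S3), (S1) and part (a) of the next lemma. So the hypothesis of Proposition~\ref{prop:key} is needed already here; it is used only to prove the converse, Lemma~\ref{lem:exist}.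

\begin{lemma}\label{lem:basic}
Let $\sigma$ be a scale function for $f$, let $a,a'\in A$, $r,r'>0$ and $T\ge1$.
\begin{enumerate}
\item[(a)] $\sigma(a,\cdot)$ is an increasing homeomorphism of $(0,\infty)$ onto itself.
\item[(b)] If $\sigma(a,r')\le T\sigma(a,r)$, then $r'\le\Lambda(T)\,r$.
\item[(c)] If $|a-a'|\le Tr$ and $r/T\le r'\le Tr$, then $C_T^{-1}\sigma(a,r)\le\sigma(a',r')\le C_T\,\sigma(a,r)$ and $|f(a)-f(a')|\le C_T\,\sigma(a,r)$, where $C_T=K\Lambda(T^2)$.
\end{enumerate}
\end{lemma}

\begin{proof}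
(a) In (S1), $\lambda(t)>1$ for $t>1$; both $\lambda(t)$ and $\Lambda(t)$ tend to $1$ as $t\to1$; $\Lambda(t)\to0$ as $t\to0$; and $\lambda(t)\to\infty$ as $t\to\infty$.

(b) By (S1), $\lambda(r'/r)\le T$; apply $\Lambda$.

(c) We have $\sigma(a',r')\le\sigma(a',Tr)\le K\sigma(a,Tr)\le K\Lambda(T)\sigma(a,r)$. Since $Tr\le T^2r'$, also $\sigma(a,r)\le\sigma(a,Tr)\le K\sigma(a',Tr)\le K\Lambda(T^2)\sigma(a',r')$. Finally $|f(a)-f(a')|\le K\sigma(a,Tr)\le K\Lambda(T)\sigma(a,r)$ by (S3), (a) and (S1).
\end{proof}

To find a formula, suppose that $\sigma(a,|a-b|)\ge|f(a)-f(b)|$ for $b\ne a$. The lower bound in (S1) then forces $\sigma(a,r)\ge|f(a)-f(b)|\,\lambda(r/|a-b|)$ for every $r$ and every $b$. We take the smallest function compatible with these constraints.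

\begin{lemma}\label{lem:exist}
Let $A$ have at least two points and let $f\colon A\to B$ be power-quasisymmetric with constants $C_0,\alpha$. Then
\[
\sigma(a,r)=\sup_{b\in A\setminus\{a\}}|f(a)-f(b)|\;\lambda\Bigl(\frac{r}{|a-b|}\Bigr)
\]
is a scale function for $f$ with constants $\alpha$ and $K=\max(C_0,2\Lambda(2))$.
\end{lemma}

For $f(x)=\kappa x$ on $\mathbb{R}^n$ the formula gives $\kappa r$: the term with $|a-b|=\rho$ is $\kappa\rho\,\lambda(r/\rho)$, and $\lambda(t)\le t$ with equality at $t=1$. For $A=\{a,a'\}$ it gives $|f(a)-f(a')|\,\lambda(r/|a-a'|)$, so the scales that do not occur in $A$ are filled in by powers.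

\begin{proof}
The values of $\sigma$ are positive because $f$ is injective. The inequalities (S1) hold term by term, by \eqref{eq:mult}, as inequalities in $(0,\infty]$.

(S3) Let $a\ne a'$. The term $b=a'$ gives
\begin{equation}\label{eq:term}
|f(a)-f(a')|\le\sigma(a,|a-a'|).
\end{equation}
Conversely, let $b\ne a$ and $|a-b|=t|a-a'|$. Then
\[
|f(a)-f(b)|\,\lambda(1/t)\le C_0\Lambda(t)|f(a)-f(a')|/\Lambda(t)=C_0|f(a)-f(a')|.
\]
So $\sigma(a,|a-a'|)\le C_0|f(a)-f(a')|<\infty$, and by (S1) $\sigma$ is finite everywhere.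

(S2) Let $0<|a-a'|\le r$. We bound the term of $\sigma(a',r)$ given by $b\in A\setminus\{a'\}$, with $\rho=|a'-b|$.

If $\rho\ge|a-a'|$, then $|a-b|\le2\rho$. By \eqref{eq:term} and (S1), which also gives monotonicity in $r$,
\[
|f(a')-f(b)|\le|f(a')-f(a)|+|f(a)-f(b)|\le2\sigma(a,2\rho)\le2\Lambda(2)\sigma(a,\rho).
\]
Hence $|f(a')-f(b)|\,\lambda(r/\rho)\le2\Lambda(2)\,\lambda(r/\rho)\,\sigma(a,\rho)\le2\Lambda(2)\,\sigma(a,r)$.

If $\rho<|a-a'|\le r$, then $|f(a')-f(b)|\le C_0(\rho/|a-a'|)^\alpha|f(a')-f(a)|$ and $\lambda(r/\rho)=(r/\rho)^\alpha$. The powers of $\rho$ cancel, and the term is at most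
\[
C_0|f(a)-f(a')|\,(r/|a-a'|)^\alpha=C_0|f(a)-f(a')|\,\lambda(r/|a-a'|)\le C_0\,\sigma(a,r).\qedhere
\]
\end{proof}

The scale function for $f^{-1}$ is obtained by inversion. By Lemma~\ref{lem:basic}(a) we may define, for a bijection $f\colon A\to B$ with scale function $\sigma$, a function $\sigma^*$ on $B\times(0,\infty)$ by
\begin{equation}\label{eq:dual}
\sigma^*\bigl(f(a),\sigma(a,r)\bigr)=r\qquad(a\in A,\ r>0).
\end{equation}

\begin{lemma}\label{lem:dual}
If $\sigma$ is a scale function for the bijection $f\colon A\to B$ with constants $\alpha,K$, then $\sigma^*$ is a scale function for $f^{-1}$ with constants $\alpha,\Lambda(K)^2$.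
\end{lemma}

\begin{proof}
Let $b=f(a)$, $b'=f(a')$, $R>0$ and $r=\sigma^*(b,R)$, so that $\sigma(a,r)=R$. The function $\sigma^*(b,\cdot)$ is increasing. Since $\lambda(\Lambda(T))=T$, the lower bound in (S1) reads
\begin{equation}\label{eq:absorb}
T\sigma(a,r)\le\sigma(a,\Lambda(T)r)\qquad(T>0).
\end{equation}

(S1) Applying $\sigma^*(b,\cdot)$ to \eqref{eq:absorb} gives $\sigma^*(b,TR)\le\Lambda(T)\sigma^*(b,R)$ for all $T,R>0$. Replacing $T$ by $1/T$ and $R$ by $TR$ gives $\sigma^*(b,R)\le\Lambda(1/T)\sigma^*(b,TR)$, which is the lower bound.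

(S3) Let $a\ne a'$. Apply $\sigma^*(b,\cdot)$ to $K^{-1}|b-b'|\le\sigma(a,|a-a'|)\le K|b-b'|$ and use (S1) for $\sigma^*$:
\[
\Lambda(K)^{-1}\sigma^*(b,|b-b'|)\le|a-a'|\le\Lambda(K)\,\sigma^*(b,|b-b'|).
\]

(S2) Let $0<|b-b'|\le R$. By (S3) for $\sigma$ and \eqref{eq:absorb}, $\sigma(a,|a-a'|)\le KR\le\sigma(a,\Lambda(K)r)$, so $|a-a'|\le\Lambda(K)r$. Then (S2) for $\sigma$ at the scale $\Lambda(K)r$, followed by \eqref{eq:absorb} at $a'$, gives
\[
R\le\sigma(a,\Lambda(K)r)\le K\sigma(a',\Lambda(K)r)\le\sigma(a',\Lambda(K)^2r).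
\]
Applying $\sigma^*(b',\cdot)$ we obtain $\sigma^*(b',R)\le\Lambda(K)^2r=\Lambda(K)^2\sigma^*(b,R)$.
\end{proof}

\section{Lifting a set to the graph}\label{sec:lift}

From now on $C,c>0$ denote constants that depend only on $n,m,\alpha,K$ and may change from line to line, and $X\approx Y$ means $cY\le X\le CY$. This section constructs one half of the extension. It uses only that $A$ is closed and that $f$ has a scale function, so it applies to $f$ and to $f^{-1}$ alike.

\begin{proposition}\label{prop:lift}
Let $A\subset\mathbb{R}^n$ be closed and nonempty, let $f\colon A\to\mathbb{R}^m$ have the scale function $\sigma$, and let $\Gamma$ be the graph of $f$. There are a homeomorphism $\Phi$ of $\mathbb{R}^n\times\mathbb{R}^m$ onto itself and a positive function $\tau$ on the complement of $A\times0$ with the following properties.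
\begin{enumerate}
\item[(a)] $\Phi(a,0)=(a,f(a))$ for $a\in A$, and $\Phi$ is a $C^1$ diffeomorphism from the complement of $A\times0$ onto the complement of $\Gamma$.
\item[(b)] (Box estimate.) If $a\in A$, $r=|p-(a,0)|>0$ and $(u,v)=\Phi(p)$, then $|u-a|\le r$ and $|v-f(a)|\le C\sigma(a,r)$, and either $|u-a|\ge cr$ or $|v-f(a)|\ge c\,\sigma(a,r)$.
\item[(c)] For $p\notin A\times0$,
\[
D\Phi(p)=\begin{pmatrix}I_n&0\\0&\tau(p)I_m\end{pmatrix}U(p),\qquad \|U(p)\|\le C,\quad\|U(p)^{-1}\|\le C.
\]
\item[(d)] If $p\notin A\times0$, $a\in A$ and $r=|p-(a,0)|=\operatorname{dist}(p,A\times0)$, then $\tau(p)\approx\sigma(a,r)/r$.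
\end{enumerate}
\end{proposition}

We look for $\Phi$ in the form $\Phi(x,y)=(x,\varphi+\tau y)$, as in Section~\ref{sec:klee}. By (c) and (d), at a point $(a,y)$ with $a\in A$ and $y\ne0$ the shear must be differentiable in $x$, with derivative of size at most $C\sigma(a,|y|)/|y|$. An extension $\varphi(x)$ of $f$ as in Klee's trick is as rough as $f$ itself. So the shear has to be an average $\varphi(x,s)$ of $f$ at the scale $s\approx\operatorname{dist}(p,A\times0)$, and for the stretch we need a smooth version $\tilde\sigma(x,s)$ of $\sigma$. In Example~\ref{ex:radial} the fiber maps were injective because the logarithmic derivative of $s^\beta$ is positive. Hence $\tilde\sigma$ must also keep a definite rate of growth in $s$.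

\subsection*{Averaging $f$ and $\sigma$ at scale $s$}
Let
\[
\Omega=\{(x,s)\in\mathbb{R}^n\times(0,\infty):\operatorname{dist}(x,A)<\tfrac32s\},
\]
an open set, and call $a\in A$ \emph{near} $(x,s)$ if $|x-a|\le16s$. If $(x,s)\in\Omega$, then a point of $A$ nearest to $x$ is near $(x,s)$. If $s'\ge s$, then $(x,s)\in\Omega$ implies $(x,s')\in\Omega$, and a point near $(x,s)$ is near $(x,s')$. Two points $a,a_0$ near $(x,s)$ satisfy $|a-a_0|\le32s$, so Lemma~\ref{lem:basic}(c) gives
\begin{equation}\label{eq:near}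
\sigma(a,s')\approx\sigma(a_0,s)\quad(s/2\le s'\le2s),\qquad|f(a)-f(a_0)|\le C\sigma(a_0,s).
\end{equation}
For vectors $v,w$ we write $v\otimes w$ for the linear map $z\mapsto\langle w,z\rangle v$, of norm $|v||w|$.

\begin{lemma}\label{lem:smooth}
There are $C^1$ functions $\varphi\colon\Omega\to\mathbb{R}^m$ and $\tilde\sigma\colon\Omega\to(0,\infty)$ and constants $C_1,\ell\ge1$, depending only on $n,m,\alpha,K$, such that for $(x,s)\in\Omega$ and every $a$ near $(x,s)$:
\begin{enumerate}
\item[(i)] $|\varphi(x,s)-f(a)|\le C_1\sigma(a,s)$;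
\item[(ii)] $C_1^{-1}\sigma(a,s)\le\tilde\sigma(x,s)\le C_1\sigma(a,s)$;
\item[(iii)] $\|\partial_x\varphi\|\le C_1\tilde\sigma/s$, $\ |\partial_s\varphi|\le C_1\tilde\sigma/s$ and $|\partial_x\log\tilde\sigma|\le C_1/s$;
\item[(iv)] the function $\gamma=s\,\partial_s\log\tilde\sigma$ satisfies $1/\ell\le\gamma\le C_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{A partition of unity.} For $k\in\mathbb{Z}$ let $A_k\subset A$ be maximal among subsets whose points are at mutual distance at least $2^k$. By maximality every point of $A$ is within $2^k$ of $A_k$. Let $\chi\colon[0,\infty)\to[0,1]$ be smooth with $\chi=1$ on $[0,4]$ and $\chi=0$ on $[8,\infty)$. Let $\theta\ge0$ be smooth on $\mathbb{R}$, supported in $(-1,1)$, with $\sum_k\theta(\cdot-k)\equiv1$; one divides a bump function that is positive on $[-\frac12,\frac12]$ by the sum of its integer translates. For $k\in\mathbb{Z}$ and $a\in A_k$ put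
\[
w_{k,a}(x,s)=\theta(\log_2s-k)\,\chi(|x-a|/2^k),\qquad W=\sum_{k,a}w_{k,a}.
\]
These functions are smooth, since $\chi$ is constant near $0$. If $w_{k,a}(x,s)\ne0$, then $s/2<2^k<2s$ and $|x-a|<8\cdot2^k<16s$, so $a$ is near $(x,s)$. At most two values of $k$ occur at $(x,s)$. For each of them the open balls of radius $2^{k-1}$ about the relevant points of $A_k$ are disjoint and lie in a ball of radius $17\cdot2^{k-1}$, so there are at most $17^n$ such points. For the same reason only finitely many $w_{k,a}$ are nonzero on a compact subset of $\mathbb{R}^n\times(0,\infty)$, and $W$ is smooth.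

Let $(x,s)\in\Omega$. If $\theta(\log_2s-k)>0$, then $\operatorname{dist}(x,A)<\frac32s<3\cdot2^k$, so some $a\in A_k$ has $|x-a|\le4\cdot2^k$, and $\sum_{a\in A_k}\chi(|x-a|/2^k)\ge1$. Summing over $k$ gives $W\ge1$ on $\Omega$. Put $\omega_{k,a}=w_{k,a}/W$ there. Let $\nabla$ be the gradient in $(x,s)$. Where $w_{k,a}=0$ the function has a minimum, so $\nabla w_{k,a}=0$; elsewhere $2^k\approx s$ and $|\nabla w_{k,a}|\le C/s$. Hence $|\nabla W|\le C/s$, and from $\nabla\omega_{k,a}=\nabla w_{k,a}/W-w_{k,a}\nabla W/W^2$ we get $|\nabla\omega_{k,a}|\le C/s$, with $\nabla\omega_{k,a}=0$ where $w_{k,a}=0$. Also $\sum\omega_{k,a}=1$ and $\sum\nabla\omega_{k,a}=0$.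

\emph{The averages.} Define on $\Omega$ the smooth functions
\[
\varphi=\sum_{k,a}\omega_{k,a}\,f(a),\qquad g=\sum_{k,a}\omega_{k,a}\log\sigma(a,2^k).
\]
Let $a_0$ be near $(x,s)\in\Omega$. At this point
\[
\varphi-f(a_0)=\sum\omega_{k,a}\bigl(f(a)-f(a_0)\bigr),\qquad D\varphi=\sum\bigl(f(a)-f(a_0)\bigr)\otimes\nabla\omega_{k,a},
\]
and the same identities hold for $g$ with the differences $\log\sigma(a,2^k)-\log\sigma(a_0,s)$. Only the terms with $w_{k,a}(x,s)\ne0$ contribute, there are at most $2\cdot17^n$ of them, and \eqref{eq:near} applies to each with $s'=2^k$. Therefore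
\begin{equation}\label{eq:avg}
|\varphi-f(a_0)|\le C\sigma(a_0,s),\quad\|D\varphi\|\le\frac{C\sigma(a_0,s)}{s},\quad|g-\log\sigma(a_0,s)|\le C_g,\quad|\nabla g|\le\frac{C}{s},
\end{equation}
where $C_g$ is a constant that we now fix.

\emph{Restoring growth.} The function $e^g$ is comparable to $\sigma$, but \eqref{eq:avg} does not control the sign of $\partial_sg$. We average $g$ over a long interval in $\log s$. The derivative then becomes a difference quotient, in which the growth of $\log\sigma$ given by the lower bound in (S1) exceeds the bounded error. Choose $\ell\ge1$ with $\alpha\ell\ge2C_g+1$ and set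
\[
\tilde\sigma(x,s)=\exp\Bigl(\frac1\ell\int_0^\ell g(x,e^us)\,du\Bigr).
\]
This is defined on $\Omega$ and is $C^1$, by differentiation under the integral sign, and $|\partial_x\log\tilde\sigma|\le\sup_{0\le u\le\ell}C/(e^us)\le C/s$. Since $s\,\partial_s[g(x,e^us)]=e^us\,(\partial_sg)(x,e^us)=\partial_u[g(x,e^us)]$,
\[
\gamma(x,s)=\frac1\ell\int_0^\ell\partial_u[g(x,e^us)]\,du=\frac1\ell\bigl(g(x,e^\ell s)-g(x,s)\bigr).
\]
The integrand is bounded by $C$ by \eqref{eq:avg}, so $\gamma\le C$. If $a$ is near $(x,s)$, it is near $(x,e^us)$ for $u\ge0$, and (S1) gives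
\[
g(x,e^\ell s)-g(x,s)\ge\log\frac{\sigma(a,e^\ell s)}{\sigma(a,s)}-2C_g\ge\alpha\ell-2C_g\ge1.
\]
This proves (iv). For $0\le u\le\ell$ we have $|g(x,e^us)-\log\sigma(a,e^us)|\le C_g$, and $0\le\log\bigl(\sigma(a,e^us)/\sigma(a,s)\bigr)\le u/\alpha\le\ell/\alpha$ by (S1). Averaging over $u$ gives $|\log\tilde\sigma(x,s)-\log\sigma(a,s)|\le C_g+\ell/\alpha$, which is (ii). Now (i) is in \eqref{eq:avg}, and the bounds on $D\varphi$ in (iii) follow from \eqref{eq:avg} and (ii), since some point is near $(x,s)$.
\end{proof}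

\subsection*{Definition of $\Phi$}
The distance from $(x,y)$ to $A\times0$ is $\sqrt{|y|^2+\operatorname{dist}(x,A)^2}$, which need not be differentiable. We use a regularized distance \cite[Ch.~VI, Theorem~2]{Stein}, rescaled and extended by $0$ on $A$: there is $d\colon\mathbb{R}^n\to[0,\infty)$, of class $C^\infty$ off $A$, with
\[
\operatorname{dist}(x,A)\le d(x)\le C_d\operatorname{dist}(x,A)\quad\text{on }\mathbb{R}^n,\qquad|\nabla d|\le C\quad\text{off }A,
\]
where $C_d\ge1$ and $C$ depend only on $n$. (If $A=\mathbb{R}^n$, then $d\equiv0$.) The function $d^2$ is $C^1$ on $\mathbb{R}^n$. Indeed $d(x)^2\le C_d^2|x-a|^2$ shows that its gradient at $a\in A$ exists and is zero, and off $A$ the gradient $2d\nabla d$ has norm at most $Cd$, which tends to $0$ at $A$.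

For $p=(x,y)$ put $s=s(p)=\sqrt{|y|^2+d(x)^2}$. If $p\notin A\times0$, then $s>0$ and $\operatorname{dist}(x,A)\le d(x)\le s$, so $(x,s)\in\Omega$. Let $L=3\ell C_1^2$ and define
\[
\tau(p)=\frac{L\,\tilde\sigma(x,s)}{s},\qquad\Phi(x,y)=(x,\Psi_x(y)),\qquad\Psi_x(y)=\varphi(x,s)+\tau(p)\,y
\]
for $p\notin A\times0$, and $\Psi_a(0)=f(a)$ for $a\in A$. The shear now depends on $y$ through $s$, so it perturbs the map of each fiber. The large constant $L$ makes the stretch dominate this perturbation; we use $L\ge2\sqrt2\,C_1^2$ in Step~2 and $L\ge2\ell C_1$ in Step~3. The complement of $A\times0$ is open, $s^2$ is $C^1$ and positive on it, and so $s$, $\tau$ and $\Phi$ are $C^1$ there.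

\begin{proof}[Proof of Proposition~\ref{prop:lift}]
\emph{Step 1: the size of $\tau$, part (d).} Let $p=(x,y)$, $a$ and $r$ be as in (d). Then $a$ is a point of $A$ nearest to $x$ and $r^2=|y|^2+\operatorname{dist}(x,A)^2$. So $r\le s\le C_dr$ and $a$ is near $(x,s)$. By Lemma~\ref{lem:smooth}(ii) and (S1), $\tau(p)\approx\sigma(a,s)/s\approx\sigma(a,r)/r$.

\emph{Step 2: the box estimate, part (b).} Let $p=(x,y)$. Since $u=x$, we have $|u-a|\le r$. If $p=(a',0)$ with $a'\in A$, then $|u-a|=r$, and $|v-f(a)|\le K\sigma(a,r)$ by (S3). Let $p\notin A\times0$ and let $a_x\in A$ be nearest to $x$. Then $a_x$ is near $(x,s)$, $|a-a_x|\le2|x-a|\le2r$, and $s^2\le|y|^2+C_d^2|x-a|^2\le C_d^2r^2$. Using $\tau|y|\le L\tilde\sigma$, Lemma~\ref{lem:smooth}(i),(ii), the monotonicity of $\sigma(a_x,\cdot)$ and Lemma~\ref{lem:basic}(c) with $T=2C_d$,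
\[
|v-f(a)|\le|\varphi-f(a_x)|+L\tilde\sigma+|f(a_x)-f(a)|\le C\sigma(a_x,C_dr)+C\sigma(a,r)\le C\sigma(a,r).
\]
If $|x-a|\ge r/(2C_d)$, the first alternative in (b) holds. Otherwise $|x-a|<r/2$, hence $|y|\ge r/2$, and $d(x)\le C_d|x-a|<r/2\le|y|$. So $|y|\ge s/\sqrt2$ and $s\ge|y|\ge r/2>|x-a|$; in particular $a$ is near $(x,s)$. The stretch term wins:
\[
|v-f(a)|\ge L\tilde\sigma\,\frac{|y|}{s}-|\varphi-f(a)|\ge\Bigl(\frac{L}{\sqrt2\,C_1}-C_1\Bigr)\sigma(a,s)\ge\sigma(a,r/2)\ge\lambda(\tfrac12)\,\sigma(a,r).
\]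

\emph{Step 3: each $\Psi_x$ is a homeomorphism of $\mathbb{R}^m$.} Fix $x$. We factor $\Psi_x$ into a radial map and a small perturbation of the identity. Let $E_x(y)=\tau(x,y)\,y$, with $E_x(0)=0$. For fixed $x$ regard $\tau=L\tilde\sigma(x,s)/s$ as a function of $s$; then $s\,\partial_s\tau=(\gamma-1)\tau$. Where $s>0$ we have $\partial_ys=y/s$ and
\[
DE_x=\tau I_m+(\partial_s\tau)\,\frac{y\otimes y}{s}=\tau\Bigl(I_m+(\gamma-1)\frac{y\otimes y}{s^2}\Bigr).
\]
This matrix is symmetric. Its eigenvalue on $y^\perp$ is $\tau$, and for $y\ne0$ its eigenvalue on $y$ is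
\[
\tau\Bigl(1+(\gamma-1)\frac{|y|^2}{s^2}\Bigr)=\tau\Bigl(\frac{d(x)^2}{s^2}+\gamma\,\frac{|y|^2}{s^2}\Bigr),
\]
which is $\tau$ times a convex combination of $1$ and $\gamma$. By Lemma~\ref{lem:smooth}(iv) all eigenvalues lie in $[\tau/\ell,C_1\tau]$, so $\|DE_x\|\le C_1\tau$ and $\|DE_x^{-1}\|\le\ell/\tau$.

The factor $\tau(x,y)$ depends only on $|y|$, so $E_x$ maps each ray from $0$ into itself, with profile $|y|\mapsto L\tilde\sigma(x,s)|y|/s$. The derivative of the profile is the eigenvalue on $y$, which is positive. As $|y|\to\infty$, $|y|/s\to1$ and $\tilde\sigma(x,s)\approx\sigma(a_x,s)\to\infty$, where $a_x$ is nearest to $x$. As $|y|\to0$ the profile tends to $0$: if $x\notin A$, then $\tau$ is continuous at $y=0$, and if $x\in A$, then $s=|y|$ and $\tilde\sigma(x,s)\approx\sigma(x,|y|)\to0$. So $E_x$ is a homeomorphism of $\mathbb{R}^m$. By the inverse function theorem it is a $C^1$ diffeomorphism off $0$, and everywhere if $x\notin A$.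

Define $h_x\colon\mathbb{R}^m\to\mathbb{R}^m$ by $h_x(E_x(y))=\varphi(x,s(x,y))$ where $s>0$, and $h_x(0)=f(x)$ if $x\in A$. Then $\Psi_x=(\mathrm{id}+h_x)\circ E_x$. If $x\in A$, then $h_x$ is continuous at $0$ because $|\varphi(x,|y|)-f(x)|\le C_1\sigma(x,|y|)\to0$. Where $s>0$, the derivative $D_y[\varphi(x,s)]=\partial_s\varphi\otimes y/s$ has norm at most $C_1\tilde\sigma/s=(C_1/L)\tau$, so
\[
\|Dh_x\|\le\frac{C_1}{L}\,\tau\cdot\frac{\ell}{\tau}\le\frac12 .
\]
Integrating along segments shows that $h_x$ is $\frac12$-Lipschitz; if $x\in A$ and a segment contains $0$, split it at $0$ and use the continuity there. Now $|z+h_x(z)-z'-h_x(z')|\ge\frac12|z-z'|$, so $\mathrm{id}+h_x$ is injective with Lipschitz inverse. It is surjective because for each $w$ the contraction $z\mapsto w-h_x(z)$ has a fixed point. Hence $\Psi_x$ is a homeomorphism of $\mathbb{R}^m$.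

\emph{Step 4: $\Phi$ is a homeomorphism.} By Step~3, $\Phi$ maps each fiber $\{x\}\times\mathbb{R}^m$ bijectively onto itself, so it is a bijection. It is continuous off $A\times0$, and at $(a,0)$ it is continuous by the upper bounds in (b), since $\sigma(a,r)\to0$ as $r\to0$. By invariance of domain, a continuous injective map from $\mathbb{R}^{n+m}$ to itself is open, so $\Phi$ is a homeomorphism. It maps $A\times0$ onto $\Gamma$, and hence the complements onto each other.

\emph{Step 5: the derivative, part (c).} Off $A\times0$,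
\[
D\Phi=\begin{pmatrix}I_n&0\\P&Q\end{pmatrix},\qquad Q=(I_m+Dh_x)\,DE_x,
\]
\[
P=\partial_x\varphi+\partial_s\varphi\otimes\partial_xs+y\otimes(\partial_x\tau+\partial_s\tau\,\partial_xs),
\]
where $\varphi$ and $\tau$ on the right are regarded as functions of $(x,s)$. By Step~3, $\|Q\|\le\frac32C_1\tau$ and $\|Q^{-1}\|\le2\ell/\tau$. In $P$ we have $|\partial_xs|=|\nabla(d^2)|/(2s)\le Cd/s\le C$ and $|y|\le s$. By Lemma~\ref{lem:smooth}(iii), $\|\partial_x\varphi\|$ and $|\partial_s\varphi|$ are at most $(C_1/L)\tau\le\tau$, and $|\partial_x\tau|=\tau|\partial_x\log\tilde\sigma|\le C_1\tau/s$. Also $|\partial_s\tau|=|\gamma-1|\tau/s\le C_1\tau/s$. So $\|P\|\le C\tau$. The matrices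
\[
U=\begin{pmatrix}I_n&0\\P/\tau&Q/\tau\end{pmatrix},\qquad U^{-1}=\begin{pmatrix}I_n&0\\-Q^{-1}P&\tau Q^{-1}\end{pmatrix}
\]
have bounded blocks, which proves (c). In particular $D\Phi$ is invertible, and the inverse function theorem completes the proof of (a).
\end{proof}

Of the two inequalities in (S3), this section used only the upper bound for $|f(a)-f(a')|$. The lower bound is what yields (S2), and the upper bound in (S3), for $\sigma^*$ in Lemma~\ref{lem:dual}.

\section{Cancellation in the composition}\label{sec:compose}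

Let $A$, $B$ and $f$ be as in Proposition~\ref{prop:key}. Let $\sigma$ be the scale function of Lemma~\ref{lem:exist} and $\sigma^*$ the scale function for $f^{-1}$ of Lemma~\ref{lem:dual}. All constants below depend only on $n,m,\alpha,C_0$. Let $\Phi_A$, $\tau$, $U_A$ be given by Proposition~\ref{prop:lift} for $(A,f,\sigma)$. Apply the proposition also to $(B,f^{-1},\sigma^*)$ in $\mathbb{R}^m\times\mathbb{R}^n$ and interchange the factors in the domain and in the target. This gives a homeomorphism $\Phi_B$ of $\mathbb{R}^n\times\mathbb{R}^m$ and a positive function $\tau^*$ off $0\times B$ such that: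
\begin{enumerate}
\item[(a$^*$)] $\Phi_B(0,b)=(f^{-1}(b),b)$ for $b\in B$, and $\Phi_B$ is a $C^1$ diffeomorphism from the complement of $0\times B$ onto the complement of $\Gamma$;
\item[(b$^*$)] if $b\in B$, $r'=|q-(0,b)|>0$ and $(u,v)=\Phi_B(q)$, then $|v-b|\le r'$ and $|u-f^{-1}(b)|\le C\sigma^*(b,r')$, and either $|v-b|\ge cr'$ or $|u-f^{-1}(b)|\ge c\,\sigma^*(b,r')$;
\item[(c$^*$)] $D\Phi_B(q)=\begin{pmatrix}\tau^*(q)I_n&0\\0&I_m\end{pmatrix}U_B(q)$ with $\|U_B\|,\|U_B^{-1}\|\le C$, for $q\notin0\times B$;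
\item[(d$^*$)] if $q\notin0\times B$, $b\in B$ and $r'=|q-(0,b)|=\operatorname{dist}(q,0\times B)$, then $\tau^*(q)\approx\sigma^*(b,r')/r'$.
\end{enumerate}
Put $F=\Phi_B^{-1}\circ\Phi_A$. It is a homeomorphism of $\mathbb{R}^{n+m}$ with $F(a,0)=(0,f(a))$, and a $C^1$ diffeomorphism from the complement of $A\times0$ onto the complement of $0\times B$. It remains to bound $H_F$. The two box estimates give the behavior of $F$ around the points of $A\times0$, as Figure~\ref{fig:box} suggests.

\begin{lemma}\label{lem:radial}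
If $a\in A$ and $r=|p-(a,0)|>0$, then $|F(p)-(0,f(a))|\approx\sigma(a,r)$.
\end{lemma}

\begin{proof}
Let $b=f(a)$, $q=F(p)$, $r'=|q-(0,b)|$, which is positive because $F$ is injective, and $(u,v)=\Phi_A(p)=\Phi_B(q)$. Let $R=\sigma(a,r)$, so that $\sigma^*(b,R)=r$ by \eqref{eq:dual}. We combine the alternative in one box estimate with the upper bounds in the other.

\emph{Upper bound.} By (b), $|u-a|\le r$ and $|v-b|\le CR$. If $|v-b|\ge cr'$, then $r'\le CR$. Otherwise (b$^*$) gives $c\,\sigma^*(b,r')\le|u-a|\le r=\sigma^*(b,R)$, and $r'\le CR$ by Lemma~\ref{lem:basic}(b) for $\sigma^*$.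

\emph{Lower bound.} By (b$^*$), $|v-b|\le r'$ and $|u-a|\le C\sigma^*(b,r')$. If $|v-b|\ge cR$, then $r'\ge cR$. Otherwise (b) gives $c\,\sigma^*(b,R)=cr\le|u-a|\le C\sigma^*(b,r')$, and $R\le Cr'$ by Lemma~\ref{lem:basic}(b) for $\sigma^*$.
\end{proof}

Next we compare the stretch factors. The factor $\tau(p)$ is governed by a point $a$ of $A$ nearest to $p$, and $\tau^*(F(p))$ by a point $b'$ of $B$ nearest to $F(p)$. There is no reason why $b'$ should be $f(a)$, so Lemma~\ref{lem:radial} is used at both points.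

\begin{lemma}\label{lem:cancel}
If $p\notin A\times0$ and $q=F(p)$, then $\tau(p)\,\tau^*(q)\approx1$.
\end{lemma}

\begin{proof}
Choose $a\in A$ and $b'\in B$ with $r=|p-(a,0)|=\operatorname{dist}(p,A\times0)$ and $r'=|q-(0,b')|=\operatorname{dist}(q,0\times B)$. Put $R=\sigma(a,r)$, $b=f(a)$ and $a'=f^{-1}(b')$. By (d) and (d$^*$), $\tau(p)\approx R/r$ and $\tau^*(q)\approx\sigma^*(b',r')/r'$. We show that $r'\approx R$ and $\sigma^*(b',r')\approx r$.

By Lemma~\ref{lem:radial} at $a$, $r'\le|q-(0,b)|\le CR$, and so $|b-b'|\le|q-(0,b)|+r'\le CR$. Lemma~\ref{lem:basic}(c) for $\sigma^*$ gives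
\begin{equation}\label{eq:shift}
\sigma^*(b',R)\approx\sigma^*(b,R)=r.
\end{equation}
By \eqref{eq:dual}, $\sigma(a',\sigma^*(b',R))=R$, so \eqref{eq:shift} and (S1) give $\sigma(a',r)\approx R$. Since $|p-(a',0)|\ge r$, Lemma~\ref{lem:radial} at $a'$ yields
\[
r'=|F(p)-(0,f(a'))|\ge c\,\sigma(a',|p-(a',0)|)\ge c\,\sigma(a',r)\ge cR.
\]
Thus $r'\approx R$, and $\sigma^*(b',r')\approx\sigma^*(b',R)\approx r$ by (S1) for $\sigma^*$ and \eqref{eq:shift}. Hence $\tau^*(q)\approx r/R$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]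
If $p=(a,0)$ with $a\in A$, Lemma~\ref{lem:radial} shows that the maximum and the minimum of $|F(p')-F(p)|$ on the sphere $|p'-p|=r$ are both comparable to $\sigma(a,r)$, so $H_F(p)\le C$.

If $p\notin A\times0$ and $q=F(p)$, the chain rule, (c) and (c$^*$) give, exactly as in Example~\ref{ex:linear},
\[
DF(p)=D\Phi_B(q)^{-1}D\Phi_A(p)=U_B(q)^{-1}\begin{pmatrix}\tau^*(q)^{-1}I_n&0\\0&\tau(p)I_m\end{pmatrix}U_A(p).
\]
Writing $\tau=\tau(p)$ and $\tau^*=\tau^*(q)$, we get $\|DF(p)\|\le C\max(1/\tau^*,\tau)$ and $\|DF(p)^{-1}\|\le C\max(\tau^*,1/\tau)$. By \eqref{eq:dil} and Lemma~\ref{lem:cancel},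
\[
H_F(p)\le C\max\bigl(1,\ \tau\tau^*,\ (\tau\tau^*)^{-1}\bigr)\le C.
\]
So $H_F$ is bounded on $\mathbb{R}^{n+m}$, and $n+m\ge2$. By Theorem~\ref{thm:criterion}, $F$ is quasisymmetric.
\end{proof}

This completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:connected}. For $N=2n$ and a closed set $A$ with at least two points, the extension in Theorem~\ref{thm:connected} is $\Phi_B^{-1}\circ\Phi_A$ followed by the interchange of the two factors $\mathbb{R}^n$.

\begin{thebibliography}{9}

\bibitem{HK} Heinonen and Koskela, Acta Math.\ 181 (1998).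

\bibitem{LAMS} \emph{Lectures on Analysis on Metric Spaces}, \texttt{https://github.com/geelon/geelon.github.io}.

\bibitem{Stein} Stein, \emph{Singular Integrals and Differentiability Properties of Functions}.

\bibitem{Vai1} V\"ais\"al\"a, \emph{Lectures on $n$-dimensional quasiconformal mappings}.

\bibitem{Vai2} V\"ais\"al\"a, \emph{Quasi-symmetric embeddings in Euclidean spaces}, Trans.\ AMS 264 (1981).

\end{thebibliography}
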